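\title{The forest stack number can exceed the stack number by any amount}

\begin{abstract}
A stack layout of a graph orders the vertices on a line and partitions the edges into stacks of pairwise non-crossing edges; in a forest stack layout every stack must also be a forest. We show that for every $k\ge 67$ there is a graph with stack number $k$ and forest stack number at least $k+2$, and that for $t\ge1$ and $k\ge 6\,760\,000\,t^4$ there is one with forest stack number at least $k+t+1$. The forest stack number is always at most twice the stack number, and the factor $2$ is attained when the vertex order is prescribed. The graphs consist of many copies of a power of a path together with $k$ vertices of large degree. The proofs combine a Ramsey argument with a count of long edges.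
\end{abstract}

\section{Introduction}

All graphs are finite and simple. A \emph{stack layout} of a graph $G$ consists of a linear order of its vertices and a partition of its edges into \emph{stacks} such that no two edges of the same stack cross. Here edges $xy$ and $uv$ with $x<y$ and $u<v$ \emph{cross} if $x<u<y<v$ or $u<x<v<y$. A \emph{forest stack layout} is a stack layout in which the edges of each stack form a forest. The \emph{stack number} $\operatorname{sn}(G)$ and the \emph{forest stack number} $\operatorname{sn}_{\mathrm f}(G)$ are the minimum numbers of stacks in a stack layout and in a forest stack layout of $G$. We often call the stacks \emph{colors}, and we allow a color to be unused. It is convenient to place the vertices on a circle in the given order and to draw edges as chords. A chord $xy$ splits the remaining vertices into two \emph{sides}, those between $x$ and $y$ in the linear order and the others, and two edges cross exactly when the ends of one lie on different sides of the other.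

The difference $\operatorname{sn}_{\mathrm f}(G)-\operatorname{sn}(G)\ge0$ measures the price of forbidding cycles in the stacks. A triangle has $\operatorname{sn}=1$ and $\operatorname{sn}_{\mathrm f}=2$, and it is known that for every positive integer $k$ there is a graph with stack number $k$ and forest stack number $k+1$. The following question comes from \cite{FSL}.

\begin{quote}
\emph{Is there a graph $G$ with $\operatorname{sn}_{\mathrm f}(G)\ge\operatorname{sn}(G)+2$?}
\end{quote}

There are reasons to guess that the answer is no. Every stack splits into two forests (Lemma~\ref{lem:double}), so $\operatorname{sn}_{\mathrm f}(G)\le2\operatorname{sn}(G)$, and graphs of stack number $1$ have difference at most $1$. More seriously, counting edges cannot give a larger difference. In a layout with $k$ stacks on $n\ge3$ vertices at most $n-1$ edges join consecutive vertices, and each stack contains at most $n-2$ other edges (Lemma~\ref{lem:long} with $\ell=2$). So the graph has at most $(n-1)+k(n-2)<(k+1)(n-1)$ edges, the same bound holds for its subgraphs, and there is always room for the edges in $k+1$ forests. Nevertheless the answer is yes.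

\begin{theorem}\label{thm:two}
For every $k\ge67$ there is a graph $G$ with $\operatorname{sn}(G)=k$ and $\operatorname{sn}_{\mathrm f}(G)\ge\operatorname{sn}(G)+2$.
\end{theorem}

\begin{theorem}\label{thm:many}
Let $t\ge1$ and $k\ge6\,760\,000\,t^4$ be integers. There is a graph $G$ with $\operatorname{sn}(G)=k$ and $\operatorname{sn}_{\mathrm f}(G)\ge k+t+1$.
\end{theorem}

Taking $t=\lfloor(k/6\,760\,000)^{1/4}\rfloor$, we see that $\operatorname{sn}_{\mathrm f}-\operatorname{sn}$ is unbounded: for every $k\ge6\,760\,000$ some graph with stack number $k$ has forest stack number at least $k+1+\lfloor(k/6\,760\,000)^{1/4}\rfloor$, while the upper bound is $2k$. We do not determine the optimal growth of the difference. If the order of the vertices is prescribed, however, the upper bound is the truth.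

\begin{proposition}\label{prop:order}
For every $k\ge1$ there is a graph with a linear order of its vertices that has a stack layout with $k$ stacks in that order, while every forest stack layout in that order needs $2k$ stacks. This is best possible.
\end{proposition}

Section~\ref{sec:line} collects what we need about non-crossing edges and proves Proposition~\ref{prop:order}. Section~\ref{sec:graphs} defines the graphs and shows, in the most natural vertex order, why they resist forest layouts. Section~\ref{sec:hom} describes the structure of an arbitrary forest layout of these graphs; it is the common basis of the proofs of Theorem~\ref{thm:two} in Section~\ref{sec:two} and Theorem~\ref{thm:many} in Section~\ref{sec:many}. We write $[n]=\{1,\dots,n\}$ and $x^+=\max(x,0)$.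

\section{Non-crossing edges and a prescribed order}\label{sec:line}

On a linearly ordered finite set, the \emph{length} of an edge is the difference of the positions of its ends. All our counting rests on the fact that a stack holds few long edges.

\begin{lemma}\label{lem:long}
Let $2\le\ell<n$. A set of pairwise non-crossing edges of length at least $\ell$ on the points $1,\dots,n$ has at most $n-\ell$ elements.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=\ell+1$ the only possible edge is $(1,n)$. Let $n\ge\ell+2$. The edge $(1,n)$ crosses nothing, so we may assume that it is in the set. If no other edge contains the point $1$, the other edges live on $n-1$ points, and the total is at most $1+(n-1-\ell)$. Otherwise let $j<n$ be maximal such that $(1,j)$ is in the set; then $j\ge\ell+1$. An edge $(x,y)$ with $x<j<y$ crosses $(1,j)$ if $x>1$ and equals $(1,n)$ if $x=1$, so every edge other than $(1,n)$ lies in $[1,j]$ or in $[j,n]$. By induction at most $j-\ell$ edges lie in $[1,j]$. If the $n-j+1$ points of $[j,n]$ number at most $\ell$, they carry no edge, and the total is at most $1+(j-\ell)\le n-\ell$. Otherwise the total is at most $1+(j-\ell)+(n-j+1-\ell)=n-2\ell+2\le n-\ell$,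 because $\ell\ge2$.
\end{proof}

\begin{lemma}\label{lem:double}
Every set $S$ of pairwise non-crossing edges on a linearly ordered set is the union of two forests. Hence a stack layout with $k$ stacks yields a forest stack layout with $2k$ stacks in the same order, and $\operatorname{sn}_{\mathrm f}(G)\le2\operatorname{sn}(G)$.
\end{lemma}

\begin{proof}
Some vertex has degree at most $2$ in $S$. This holds for every vertex if all edges have length $1$. Otherwise let $xy$ be a shortest edge of length at least $2$ and let $z$ lie strictly between $x$ and $y$. An edge at $z$ does not cross $xy$, so it is shorter than $xy$ and has length $1$; thus $z$ has degree at most $2$. Delete such a vertex and repeat until no vertex is left. Each vertex has at most two edges to vertices deleted after it; give them different colors from $\{1,2\}$. In a cycle, the vertex deleted first has two such edges, so no cycle is monochromatic.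
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:order}]
The bound $2k$ cannot be exceeded by Lemma~\ref{lem:double}. For the example let $N>k+1$, so $N\ge3$, and let $H$ be the fan on $[N]$, formed by the path $1,2,\dots,N$ and the edges $1j$ for $3\le j\le N$. It has $2N-3$ edges, no two of which cross. Take $k$ disjoint copies of $H$, write $(j,i)$ for vertex $j$ of copy $i$, and order the vertices lexicographically by $(j,i)$, so that the copies are interleaved. Each copy is one stack.

Let $F$ be a non-crossing forest in this ordered graph. We show $|F|\le N-1$ by projecting $F$ to $H$, sending $(j,i)(j',i)$ to $jj'$. The projection is injective on $F$: for $i<i'$ and $j<j'$ we have $(j,i)<(j,i')<(j',i)<(j',i')$, so two edges over the same edge of $H$ cross. It remains to see that the image has no cycle. Since $H$ minus the vertex $1$ is a path, a cycle of $H$ visits its vertices $c_1<\dots<c_p$ $(p\ge3)$ in this order and returns from $c_p$ to $c_1=1$. Suppose that such a cycle lies in the image. Let $i_j$ be the copy containing the edge of $F$ over $c_jc_{j+1}$, and $m$ the copy containing the edge over $c_1c_p$.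
\begin{itemize}
\item If $i_{j+1}<i_j$, then $(c_j,i_j)<(c_{j+1},i_{j+1})<(c_{j+1},i_j)<(c_{j+2},i_{j+1})$ is a crossing. So $i_1\le\dots\le i_{p-1}$.
\item If $i_1<m$, then $(c_1,i_1)<(c_1,m)<(c_2,i_1)<(c_p,m)$ is a crossing. So $m\le i_1$.
\item If $m<i_{p-1}$, then $(c_1,m)<(c_{p-1},i_{p-1})<(c_p,m)<(c_p,i_{p-1})$ is a crossing. So $i_{p-1}\le m$.
\end{itemize}
Hence all these copies coincide and $F$ itself contains a cycle, a contradiction. So $|F|\le N-1$, and the number of forest stacks is at least $k(2N-3)/(N-1)=2k-k/(N-1)>2k-1$.
\end{proof}

This example depends entirely on the order: with the copies placed one after the other, the same graph has a layout with one stack and a forest layout with two. For the theorems we need graphs that leave little freedom in the order.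

\section{The graphs}\label{sec:graphs}

Fix integers $q\ge2$, $r>q$, $k\ge r-1$ and $M\ge1$.
\begin{itemize}
\item $D$ is the $q$-th power of a path: its vertex set is $[r]$, and $j,h$ are adjacent if $1\le|j-h|\le q$. Any $q+1$ consecutive vertices form a clique, degrees are at most $2q$, and $D$ has $\sum_{d=1}^q(r-d)$ edges.
\item The \emph{windows} are $W_a=\{a+1,\dots,\min(a+q-1,r)\}$ for $1\le a\le r-1$ and $W_a=\emptyset$ for $r\le a\le k$. Thus $|W_a|\le q-1$.
\item $G=G(q,r,k,M)$ consists of an independent set $U=\{u_1,\dots,u_k\}$ of \emph{apexes} and $M$ disjoint copies $D^1,\dots,D^M$ of $D$, where $v^i_j$ is vertex $j$ of $D^i$, and $u_av^i_j$ is an edge if and only if $j\notin W_a$.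
\end{itemize}
The star at an apex $u_a$ fills almost a whole stack and blocks every edge of a copy that passes over a neighbor of $u_a$. The window $W_a$ is a hole in this star, just large enough for the edges from $v_a$ to later vertices; see Figure~\ref{fig:stack}. The \emph{natural order} is $u_1,\dots,u_k,D^1,\dots,D^M$ with each $D^i$ ordered $v^i_1,\dots,v^i_r$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.55]
\foreach \x in {2,3,6,7} \draw (0,0) arc (180:0:{\x/2});
\foreach \x in {1,2,3} \draw[very thick] (3,0) arc (180:0:{\x/2});
\foreach \x/\n in {0/u_a,2/v_{a-1},3/v_a,6/v_{a+3},7/v_{a+4}}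
  \node[circle,fill,inner sep=1.5pt,label=below:$\n$] at (\x,0) {};
\foreach \x/\n in {4/v_{a+1},5/v_{a+2}}
  \node[circle,draw,fill=white,inner sep=1.5pt,label=below:$\n$] at (\x,0) {};
\end{tikzpicture}
\caption{Part of stack $a$ in the natural order for $q=3$, within one copy of $D$. The apex $u_a$ is adjacent to all vertices of the copy except the two white ones, which form the window $W_a$. The thick edges from $v_a$ pass only over the window, so nothing crosses, but $u_av_av_{a+3}$ is a triangle.}
\label{fig:stack}
\end{figure}

\begin{lemma}\label{lem:sn}
We have $\operatorname{sn}(G)\le k$. The disjoint union $G^+$ of $G$ and $K_{2k}$ satisfies $\operatorname{sn}(G^+)=k$ and $\operatorname{sn}_{\mathrm f}(G^+)\ge\operatorname{sn}_{\mathrm f}(G)$.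
\end{lemma}

\begin{proof}
Use the natural order. Stack $a$ contains all edges at $u_a$ and, if $a\le r-1$, the edges $v^i_av^i_h$ with $a<h\le\min(a+q,r)$ for all $i$. Since $k\ge r-1$, every edge is in a stack. Edges of one star do not cross, and stars in different copies occupy disjoint intervals. An edge from $u_a$ crosses $v^i_av^i_h$ only if it ends at some $v^i_j$ with $a<j<h\le\min(a+q,r)$; but then $j\in W_a$, and there is no such edge.

Placing the two parts of a disjoint union one after the other shows that its stack number is the maximum of the two stack numbers, and $\operatorname{sn}(K_n)=\lceil n/2\rceil$ for $n\ge4$ by \cite{BK}; here $2k\ge4$ because $k\ge r-1\ge2$. The last inequality holds since a forest stack layout restricts to any subgraph.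
\end{proof}

So it suffices to show that, for suitable $q$, $r$ and large $M$, the graph $G$ has no forest stack layout with $k+t$ colors, where $t=1$ for Theorem~\ref{thm:two}. The next example contains the mechanism.

\begin{example}\label{ex:natural}
Let $q=3$ and $r\ge6$. Consider a forest layout in the natural order in which all edges at $u_a$ have color $a$, for each $a\in[k]$, and look at one copy. Suppose that $v_1v_4$ has a color $a\in[k]$. An edge $u_av_2$ or $u_av_3$ would cross it, so $W_a=\{2,3\}$ and $a=1$. But $u_1$ is adjacent to $v_1$ and $v_4$, so $u_1v_1v_4$ is a triangle of color $1$. Hence $v_1v_4$ needs a color outside $[k]$. With shifted indices the same holds for $v_2v_5$ and $v_3v_6$, and these three edges pairwise cross. So three additional colors are needed.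

For general $q$ and $r\ge2q$ the argument is the same: $v_iv_{i+q}$ can have color $a\in[k]$ only if $W_a=\{i+1,\dots,i+q-1\}$, which forces $a=i$ and a triangle, and the edges $v_iv_{i+q}$ with $i\in[q]$ pairwise cross, so $q$ additional colors are needed. They also suffice. In the layout of Lemma~\ref{lem:sn}, move each edge $v_av_{a+q}$ to a new stack determined by $a$ modulo $q$. The new stacks are unions of monotone paths, and in stack $a$ there remain the star at $u_a$ and edges $v_av_h$ with $h\in W_a$, whose ends $v_h$ are leaves. Thus $\operatorname{sn}_{\mathrm f}(G)\le k+q$.
\end{example}

A general layout need not follow the natural order, and reordering can help.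

\begin{example}\label{ex:q2}
Let $q=2$, so $W_a=\{a+1\}$ for $a\le r-1$. Order each copy as $v_1,v_3,v_5,\dots,v_6,v_4,v_2$. The path $v_1v_2v_3\cdots$ is then nested, and one new color takes it in all copies. The edge $v_{a-1}v_{a+1}$ joins consecutive vertices, so it crosses nothing, and we give it the color $a$ of the star at $u_a$, where $v_{a+1}$ becomes a leaf. This is a forest layout with $k+1$ colors. So $q\ge3$ is necessary for Theorem~\ref{thm:two}.
\end{example}

A layout can depart from Example~\ref{ex:natural} in three ways: it can interleave the copies, it can spread the star at an apex over several colors, and it can reorder the vertices within a copy. Section~\ref{sec:hom} controls the first two. The third is handled by counting, separately for the two theorems.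

\section{The structure of a forest layout}\label{sec:hom}

Throughout this section we consider a forest stack layout of $G(q,r,k,M)$ with $s=k+t$ colors, where $t\ge1$.

\subsection{Three homogeneous copies}

The copies may be colored differently and interleaved arbitrarily. With many copies we can select three that behave alike. The \emph{type} of a copy $D^i$ records the order of its vertices, the colors of its edges and of its edges to $U$, and for each of its vertices the \emph{gap} in which it lies, that is, the number of apexes preceding it. The number of types is bounded in terms of $q,r,k,s$. Recall Ramsey's theorem: for every $c$ there is an $n$ such that every coloring of the pairs of an $n$-element set with $c$ colors has three elements whose three pairs have the same color. Label each pair $i<i'$ of copies by the table of truth values of the statements ``$v^i_j<v^{i'}_h$'' for $j,h\in[r]$; there are at most $2^{r^2}$ labels. If $M$ is large in terms of $q,r,k,s$, the pigeonhole principle gives $n$ copies of one type, and Ramsey's theorem gives among them three, renamed $D^1,D^2,D^3$ in the order of their indices, such that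
\begin{itemize}
\item[(H1)] $D^1,D^2,D^3$ have the same type;
\item[(H2)] for $i<i'$ the truth value $A(j,h)$ of ``$v^i_j<v^{i'}_h$'' does not depend on $i,i'$.
\end{itemize}
From now on we assume that $M$ is this large and discard all other copies. By (H1) we may speak of the color of an edge $jh$ of $D$ (a \emph{$D$-edge}), and of the color $c(a,j)$ of the edges $u_av^i_j$ for $j\notin W_a$.

\subsection{Groups}

Let $S_j=\{v^1_j,v^2_j,v^3_j\}$. Call $j$ \emph{positive} if $A(j,j)$ is true, so that $v^1_j<v^2_j<v^3_j$, and \emph{negative} otherwise, so that $v^3_j<v^2_j<v^1_j$. Write $j\sim h$ if $A(j,h)=A(h,j)$. In the natural order all $A(j,h)$ are true and all vertices are related; in the interleaved order of Proposition~\ref{prop:order} no two distinct vertices are related. In general the layout is a mixture of the two.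

\begin{lemma}\label{lem:groups}
\begin{itemize}
\item[(i)] If $j\not\sim h$, then all of $S_j$ precedes all of $S_h$, or the reverse.
\item[(ii)] If $j\sim h$, then $j$ and $h$ have the same sign, and $v^2_h$ lies strictly between $v^1_j$ and $v^3_j$.
\item[(iii)] The relation $\sim$ is an equivalence relation. Call its classes \emph{groups}, and let the \emph{hull} of a group $B$ be the smallest interval of the order containing $S_j$ for all $j\in B$. Hulls of distinct groups are disjoint, and no hull contains an apex.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Say $A(j,h)$ is true and $A(h,j)$ is false. Then $v^i_j<v^{i'}_h$ for all $i\ne i'$. If $v^i_h<v^i_j$ for some $i$, then by (H1) for all $i$, and $v^1_h<v^1_j<v^2_h<v^2_j<v^1_h$, which is absurd. So $S_j$ precedes $S_h$.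

(ii) If $A(j,h)$ and $A(h,j)$ are true, then $v^1_j<v^2_h<v^3_j$ and $v^1_h<v^2_j<v^3_h$, so both vertices are positive. If both values are false, all these inequalities are reversed and both vertices are negative.

(iii) The relation is reflexive and symmetric. Suppose $j\sim h\sim l$ and $j\not\sim l$; by symmetry $S_j$ precedes $S_l$. All three have the same sign, and (ii) gives $v^1_l<v^2_h<v^3_j$ if they are positive and $v^3_l<v^2_h<v^1_j$ if they are negative, a contradiction in both cases.

If $l\notin B$, there are no $j,h\in B$ with $S_j$ before $S_l$ before $S_h$, since then $v^2_h$ would not lie between $v^1_j$ and $v^3_j$. With (i), $S_l$ precedes or follows all of $\bigcup_{j\in B}S_j$. For distinct groups $B,B'$, the alternative is the same for all $l\in B'$, for otherwise a set $S_j$ with $j\in B$ would lie between two sets $S_l,S_{l'}$ with $l,l'\in B'$. So the hulls are disjoint. Finally, $S_j$ lies in one gap by (H1), and by (ii) this gap contains $v^2_h$, hence $S_h$, for every $h\sim j$. So each hull lies in one gap.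
\end{proof}

Part (ii) is the reason for keeping three copies: an edge leaving a hull from the second copy has the first copy on one side and the third on the other.

\begin{lemma}\label{lem:sandwich}
Let $j,h$ lie in a group $B$, let $y$ be a vertex outside the hull of $B$, and let $w_1,w_3$ be vertices, possibly equal, on the same side of the chord $v^2_hy$. Then $v^2_hy$ crosses $v^1_jw_1$ or $v^3_jw_3$.
\end{lemma}

\begin{proof}
As $y$ is outside the hull, the parts of the hull before and after $v^2_h$ lie on different sides of the chord. By Lemma~\ref{lem:groups}(ii), $v^1_j$ and $v^3_j$ are on different sides, so one of them is not on the side of $w_1$ and $w_3$.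
\end{proof}

For a group $B$ and $a\in[k]$ let $C_B(a)=\{c(a,h):h\in B\setminus W_a\}$ be the set of colors that $u_a$ uses toward $B$. A color is \emph{starred} at $B$ if it lies in some $C_B(a)$. A $D$-edge is an \emph{intergroup edge} if its ends lie in different groups.

\begin{lemma}\label{lem:facts}
\begin{itemize}
\item[(a)] Adjacent vertices of $D$ with the same sign lie in the same group.
\item[(b)] For every group $B$ the sets $C_B(1),\dots,C_B(k)$ are pairwise disjoint.
\item[(c)] The color of an intergroup edge with an end in $B$ is not starred at $B$.
\item[(d)] All intergroup edges of one color with an end in $B$ have their other ends in the same group.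
\end{itemize}
\end{lemma}

\begin{proof}
In each part we find two crossing edges of the same color.

(a) If $j\not\sim h$, say $S_j$ precedes $S_h$, then $v^1_j<v^2_j<v^1_h<v^2_h$ or $v^2_j<v^1_j<v^2_h<v^1_h$, according to the sign. So $v^1_jv^1_h$ and $v^2_jv^2_h$ cross.

(b) Let $c(a,j)=c(b,h)$ with $j,h\in B$ and $a\ne b$. By Lemma~\ref{lem:sandwich}, $v^2_hu_b$ crosses $v^1_ju_a$ or $v^3_ju_a$.

(c) Let $jl$ be the edge, $j\in B$, $l\notin B$, and let its color be $c(a,h)$ with $h\in B$. By Lemma~\ref{lem:sandwich}, $v^2_jv^2_l$ crosses $v^1_hu_a$ or $v^3_hu_a$.

(d) Let $jl$ and $j'l'$ have the same color, with $j,j'\in B$, $l\in B'$, $l'\in B''$ and $B,B',B''$ distinct. The hull of $B''$ is an interval containing neither end of the chord $v^2_jv^2_l$, so it lies on one side. By Lemma~\ref{lem:sandwich}, the chord crosses $v^1_{j'}v^1_{l'}$ or $v^3_{j'}v^3_{l'}$.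
\end{proof}

\subsection{The color budget}

Part (b) says that each apex that sees a group uses up at least one color of its own there. If all $k$ apexes see the group, only $t$ colors are left over. Call a group $B$ \emph{large} if no window contains it; this holds in particular if $\max B-\min B\ge q-1$, if $|B|\ge q$, or if $1\in B$. Let $f_B$ be the number of colors not starred at $B$. For large $B$ all $C_B(a)$ are non-empty and disjoint, so $\sum_a|C_B(a)|+f_B=k+t$, that is,
\begin{equation}\label{eq:budget}
\sum_{a=1}^k\bigl(|C_B(a)|-1\bigr)+f_B=t .
\end{equation}
Call $a$ \emph{pure} at $B$ if $C_B(a)$ is a single color $c(a)$, and call this color \emph{good} at $B$; all other colors are \emph{bad} at $B$. If $p$ indices are not pure, then $k-p$ colors are good and $t+p$ are bad. By \eqref{eq:budget}, at a large group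
\begin{equation}\label{eq:2t}
f_B\le t,\qquad p\le t,\qquad\text{and at most }2t\text{ colors are bad.}
\end{equation}
A $D$-edge with both ends in $B$ is good or bad according to its color.

\subsection{Good edges follow the windows}

At a large group the pure apexes behave as in Example~\ref{ex:natural}, except that the order within the copy is unknown. For a subset $X$ of a group let $\sigma_X$ be the order of $X$ given by the vertices $v^1_j$, $j\in X$; the \emph{$\sigma_X$-length} of an edge of $D[X]$ is its length in this order. A \emph{run} of $W_a$ in $X$ is a maximal set of $\sigma_X$-consecutive vertices contained in $W_a$.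

\begin{lemma}\label{lem:good}
Let $a$ be pure at a large group $B$, and let $X\subseteq B$.
\begin{itemize}
\item[(i)] Every edge of $D[X]$ of color $c(a)$ has an end in $W_a$.
\item[(ii)] Every vertex of $X$ strictly between the ends of such an edge in $\sigma_X$ lies in $W_a$.
\item[(iii)] For $\ell\ge2$, the number of edges of $D[X]$ of color $c(a)$ and $\sigma_X$-length at least $\ell$ is at most $\sum_\rho(|\rho|+1-\ell)^+$, summed over the runs $\rho$ of $W_a$ in $X$, and this sum is at most $(|W_a\cap X|+1-\ell)^+$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $jh$ be an edge of $D[X]$ of color $c(a)$. If $j,h\notin W_a$, then $u_av^1_jv^1_h$ is a triangle of color $c(a)$, which proves (i). If $l\in X\setminus W_a$ lies between $j$ and $h$, then $u_av^1_l$ has color $c(a)$ and crosses $v^1_jv^1_h$ because $u_a$ is outside the hull, which proves (ii).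

For (iii), an edge of length at least $2$ has interior vertices, and by (i) and (ii) these and one end lie in a single run $\rho$, of size $m$ say. The other end lies in $\rho$ or is the predecessor $p$ or the successor $z$ of $\rho$ in $\sigma_X$; if one of them does not exist, we add a dummy point in its place. So the edges belonging to $\rho$ live on the $m+2$ points $p,\rho,z$ and differ from $pz$. Their length is at most $m$, so there are none if $m<\ell$. If $m\ge\ell$, adding $pz$ creates no crossing, and Lemma~\ref{lem:long} bounds their number by $(m+2-\ell)-1$. For the last claim, if $g\ge1$ runs have size at least $\ell$, the sum is at most $|W_a\cap X|-g(\ell-1)\le|W_a\cap X|+1-\ell$; if there are none, it is $0$.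
\end{proof}

Part (i) is where forests differ from arbitrary stacks. Without it the edge $pz$ would be allowed, one more edge for each window; in the layout of Lemma~\ref{lem:sn} these are the $r-q$ edges $v_av_{a+q}$. Both proofs below show that the few bad colors cannot absorb this loss.

\section{A difference of two}\label{sec:two}

Let $t=1$, $q=3$, $r=68$, $k\ge67=r-1$, and let $M$ be large. Assume that $G$ has a forest stack layout with $k+1$ colors, and use the notation of Section~\ref{sec:hom}. A set of $n\ge 3$ consecutive vertices of $D$ spans $3n-6$ edges. The idea is that so many edges can be good only if the order contains long monotone stretches of consecutive vertices, and in such a stretch Example~\ref{ex:natural} applies.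

\begin{lemma}\label{lem:95}
Let $B$ be a large group and $\emptyset\ne X\subseteq B$. Then $D[X]$ has at most $\frac95|X|-1$ good edges.
\end{lemma}

\begin{proof}
Let $\tau$ be the number of $\sigma_X$-consecutive pairs of the form $\{j,j+1\}$. Windows have at most two elements, so Lemma~\ref{lem:good}(iii) with $\ell=3$ shows that good edges have $\sigma_X$-length at most $2$. With $\ell=2$ it shows that a good color $c(a)$ has at most one edge of length $2$, and none unless $W_a=\{a+1,a+2\}$ is a run, that is, one of the pairs counted by $\tau$. Different $a$ give different pairs, and at most $|X|-1$ edges have length $1$. So there are at most $|X|-1+\tau$ good edges.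

Cut $\sigma_X$ into maximal \emph{blocks} in which consecutive vertices differ by $1$. There are $|X|-\tau$ blocks, and each is monotone because its vertices are distinct. Suppose that a block has six vertices $i,\dots,i+5$, in increasing or decreasing order. The edges $\{i,i+3\}$, $\{i+1,i+4\}$, $\{i+2,i+5\}$ have $\sigma_X$-length $3$, so they are bad, and they pairwise cross in $D^1$. This needs three bad colors, whereas \eqref{eq:2t} allows two. So every block has at most five vertices, $|X|-\tau\ge|X|/5$, and $|X|-1+\tau\le\frac95|X|-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
We contradict Lemma~\ref{lem:95} by finding about $2|X|$ good edges on a big set $X$; it suffices to bound the number of bad edges, using that each color is a forest. Let $B$ be the group containing the vertex $1$. It is large, so $f_B\le1$.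

\emph{Case 1: $f_B=0$.} By Lemma~\ref{lem:facts}(c) no intergroup edge has an end in $B$, so $B=[r]$ since $D$ is connected. By \eqref{eq:budget} exactly one index $a^*$ is not pure, $|C_B(a^*)|=2$, and the bad colors are the two colors of $C_B(a^*)$. Two forests could hold about $2r$ bad edges, which is too many, but they also have to hold the star at $u_{a^*}$. Since $W_{a^*}$ is an interval with at most two elements, there is a set $J$ of consecutive vertices disjoint from $W_{a^*}$ with $n=|J|\ge(r-2)/2=33$. On the $n+1$ vertices $u_{a^*}$ and $v^1_j$, $j\in J$, the two bad colors have at most $2n$ edges together, and $n$ of these are the edges at $u_{a^*}$. So $D[J]$ has at most $n$ bad edges and at least $2n-6$ good ones. But $2n-6>\frac95n-1$ for $n>25$, a contradiction.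

\emph{Case 2: $f_B=1$.} By \eqref{eq:budget} all indices are pure at $B$, and the unstarred color, call it $0$, is the only bad color at $B$. If $B=[r]$, color $0$ has at most $r-1$ edges in $D$, so at least $2r-5=131$ edges are good, more than $\frac95\cdot68-1$. So $B\ne[r]$, and by connectivity some intergroup edge has an end in $B$. By Lemma~\ref{lem:facts}(c) all such edges have color $0$, and by (d) they all lead to one group $B'$.

Suppose $|B'|\ge3$. Then $B'$ is large, and $0$ is unstarred at $B'$ by (c). As for $B$, color $0$ is the only bad color at $B'$, and all intergroup edges at $B'$ have color $0$ and lead to $B$. By connectivity $[r]=B\cup B'$. Every $D$-edge is good inside $B$, good inside $B'$, or of color $0$, so the first two kinds number at least $3r-6-(r-1)=131$. Lemma~\ref{lem:95} bounds them by $\frac95r-2<131$, a contradiction.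

Suppose $|B'|\le2$. After deleting at most two vertices from $D$, consecutive remaining vertices differ by at most $3$, so $D-B'$ is connected. As all neighbors of $B$ outside $B$ lie in $B'$, we get $[r]=B\cup B'$, and $|B|\le r-1=67$. Degrees are at most $6$, so $D[B]$ has at least $3r-6-12=186$ edges, of which at most $|B|-1\le66$ have color $0$. So at least $120$ edges are good, while Lemma~\ref{lem:95} allows at most $\frac95\cdot67-1=119.6$.

All cases are contradictory, so $\operatorname{sn}_{\mathrm f}(G)\ge k+2$, and $G^+$ has the required properties by Lemma~\ref{lem:sn}.
\end{proof}

\section{An unbounded difference}\label{sec:many}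

Let $q=(1300t^2)^2=1\,690\,000\,t^4$, which is even, $r=4q=6\,760\,000\,t^4$, $k\ge4q>r-1$, and let $M$ be large. Assume that $G$ has a forest stack layout with $k+t$ colors, and use the notation of Section~\ref{sec:hom}.

With up to $2t$ bad colors we can no longer expect monotone blocks, so we count long edges instead. Whatever the order, only few pairs of vertices are close, so for each threshold $\ell$ many edges of $D$ have length at least $\ell$. Lemma~\ref{lem:good}(iii) limits how many of them are good, and the supply falls short of the demand by an amount of order $q$. The difficulty is that a single bad color can hold that many long edges by nesting them. Nesting is impossible if all long edges have nearly the same length. We therefore count twice. A first count with $\ell=q/2$ shows that most windows are almost contiguous in the order, which bounds all lengths by $q$ plus a small error after a few vertices are removed. A second count with $\ell$ close to $q$ gives the contradiction.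

\subsection{One group contains almost everything}

\begin{lemma}\label{lem:V0}
There is a large group $V_0$ with $|[r]\setminus V_0|\le4t$.
\end{lemma}

\begin{proof}
Let $K=\{i,\dots,i+q\}\subseteq[r]$, a clique, and let $K^+$ and $K^-$ be its positive and negative parts. We first show $\min(|K^+|,|K^-|)\le t$. Assume both parts are non-empty. By Lemma~\ref{lem:facts}(a) they lie in groups $B^+$ and $B^-$, which are distinct because their signs differ.

One of $B^+,B^-$ is large. Suppose that one of them, call it $B$, is not, and let $n=\min B$, $e=\max B$, so $e-n\le q-2$. Every vertex of $Z=([n-q,e+q]\cap[r])\setminus B$ is adjacent to $n$ or to $e$, so by (a) it has the sign opposite to $B$. Consecutive elements of $Z$ differ by at most $e-n+2\le q$, so by (a) $Z$ lies in one group. As $K$ meets $B$, it lies in $[n-q,e+q]$, so $Z$ contains the part of $K$ of the other sign, and the group containing $Z$ is the other of $B^+,B^-$. Finally $e+q\le r$ or $n-q\ge1$, since otherwise $r<e+q\le n+2q-2\le3q-2$. So $|Z|\ge q$, and the other group is large.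

By Lemma~\ref{lem:facts}(c) the edges between $K^+$ and $K^-$ have colors unstarred at a large group, and there are at most $t$ such colors by \eqref{eq:2t}. In $D^1$ one part precedes the other, as the hulls are disjoint. With $m=\min(|K^+|,|K^-|)$, choose $x_1<\dots<x_m$ in the first part and $y_1<\dots<y_m$ in the second; the edges $x_1y_1,\dots,x_my_m$ pairwise cross. Hence $m\le t$.

So each interval of $q+1$ vertices has a minority sign occurring at most $t$ times. Two consecutive such intervals share $q>2t$ vertices, so their minority signs agree, and the minority sign is the same throughout. The intervals starting at $1$, $q+1$, $2q+1$ and $3q$ cover $[r]$, so at most $4t$ vertices have the minority sign. Consecutive vertices of the majority sign differ by at most $4t+1\le q$, so by (a) they all lie in one group $V_0$, and $|V_0|\ge4q-4t\ge q$.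
\end{proof}

From now on pure, good and bad refer to $V_0$; at most $2t$ colors are bad.

\subsection{Most windows are almost contiguous}

Let $\rho_a$ be a largest run of $W_a$ in $V_0$ (empty if $W_a\cap V_0=\emptyset$) and $\mu_a=|\rho_a|$. Call $a$ \emph{full} if $|W_a|=q-1$, that is, $1\le a\le r-q+1$. For full $a$ put $\theta_a=\min(q-1-\mu_a,\,q/2)$ if $a$ is pure and $\theta_a=q/2$ otherwise; this measures how far $W_a$ is from being a single run with a pure apex.

\begin{lemma}\label{lem:theta}
$\sum_{a\ \mathrm{full}}\theta_a<16tq$.
\end{lemma}

\begin{proof}
Call an edge of $D[V_0]$ \emph{long} if its $\sigma_{V_0}$-length is at least $q/2$. Deleting at most $4t$ vertices of degree at most $2q$ removes at most $8tq$ edges, and at most $r-d$ pairs have $\sigma_{V_0}$-distance $d$. So the number of long edges is at least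
\[
\sum_{d=1}^q(r-d)-8tq-\sum_{d=1}^{q/2-1}(r-d)=\sum_{d=q/2}^q(r-d)-8tq .
\]
Each bad color is a forest, so at most $2t(r-1)<8tq$ edges are bad. We compare with the largest conceivable supply of good long edges,
\[
\Gamma=\sum_{a=1}^{r-1}\Bigl(|W_a|+1-\frac q2\Bigr)^+=(r-q+1)\frac q2+\sum_{z=1}^{q/2-1}z=(r-q)\frac q2+\sum_{z=1}^{q/2}z ,
\]
where we used that the windows that are not full have sizes $q-2,\dots,1$. Writing $r-d=(r-q)+(q-d)$ gives
\[
\sum_{d=q/2}^q(r-d)=\Bigl(\frac q2+1\Bigr)(r-q)+\sum_{z=0}^{q/2}z=\Gamma+(r-q).
\]
Hence more than $\Gamma-16tq$ long edges are good. Since $|W_a|<q$, at most one run of $W_a$ has size at least $q/2$, so by Lemma~\ref{lem:good}(iii) a good color $c(a)$ has at most $(\mu_a+1-q/2)^+$ long edges, which is $0$ for $a\ge r$. Therefore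
\[
\sum_{a=1}^{r-1}\Bigl(|W_a|+1-\frac q2\Bigr)^+-\sum_{a\le r-1,\ a\ \mathrm{pure}}\Bigl(\mu_a+1-\frac q2\Bigr)^+<16tq .
\]
Each $a$ contributes a non-negative amount to the left side, as $\mu_a\le|W_a|$. A full $a$ contributes $q/2$ if it is not pure and $q/2-(\mu_a+1-q/2)^+=\min(q/2,\,q-1-\mu_a)$ if it is pure, which is $\theta_a$ in both cases.
\end{proof}

Call a full index $a$ \emph{failing} if $\theta_a>q/8$. By Lemma~\ref{lem:theta}, fewer than $f=128t$ indices are failing. A full non-failing $a$ is pure and has $|W_a\setminus\rho_a|=\theta_a\le q/8$; we say that the vertices of $W_a\setminus\rho_a$ are \emph{lost} from $a$. There are fewer than $16tq$ pairs $(v,a)$ with $v$ lost from $a$.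

\subsection{Removing strays bounds the lengths}

A vertex may lie far from its neighbors in the order, but then it is lost from many windows, and there are few such vertices. We work in the middle interval $I=[q+1,3q]$, because each $v\in I$ lies in exactly $q-1$ windows, those with $a\in[v-q+1,v-1]$, and all of them are full. Put
\[
\lambda=40t\sqrt q,\qquad\Lambda=2\lambda+f=80t\sqrt q+128t ,
\]
which are integers. Since $\sqrt q=1300t^2$, we have $\lambda\le0.031q$ and $f\le0.001q$, hence $2\Lambda\le0.13q$. Let $Y$ be the set of \emph{strays}, the vertices of $I$ lost from at least $\lambda$ indices, and $y=|Y|$. Then $y\lambda<16tq$, so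
\begin{equation}\label{eq:y}
y<0.4\sqrt q,\qquad y(y+1)<0.16q+0.4\sqrt q\le q/3 .
\end{equation}
A vertex of $I\setminus V_0$ lies in no run, so it is lost from all its non-failing windows, of which there are at least $q-f\ge\lambda$; thus it is a stray. Hence $V'=I\setminus Y\subseteq V_0$. Write $\sigma'=\sigma_{V'}$.

The parameters are forced by what follows. The second count needs $y^2$ to be a small multiple of $q$, which requires $\lambda$ of order $t\sqrt q$; the final comparison needs $t\Lambda$ to be a small multiple of $q$, which then requires $\sqrt q$ of order $t^2$.

\begin{lemma}\label{lem:short}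
Every edge of $D[V']$ has $\sigma'$-length at most $q-2+2\Lambda$.
\end{lemma}

\begin{proof}
Let $i<j\le i+q$ lie in $V'$. Passing from $\sigma_{V_0}$ to $\sigma'$ does not increase distances, so we bound the $\sigma_{V_0}$-distance. Each of $i,j$ is lost from at most $\lambda-1$ indices.

Suppose $j-i\le q-1-\Lambda$. The windows containing both vertices are those with $a\in[j-q+1,i-1]$, and there are $q-1-(j-i)\ge\Lambda$ of them. At most $(f-1)+2(\lambda-1)<\Lambda$ are failing or lose $i$ or $j$. So some run $\rho_a$ contains both, and the distance is at most $q-2$.

Suppose $j-i\ge q-\Lambda$. Now few or no windows contain both vertices, and we use two overlapping ones. As $\Lambda\le q-1$, the $\Lambda$ windows with $a\in[i-\Lambda,i-1]$ contain $i$, and at most $(f-1)+(\lambda-1)<\Lambda$ of them are failing or lose $i$. So there is a non-failing such $a$ with $i\in\rho_a$. The $\Lambda$ windows with $b\in[j-q+1,j-q+\Lambda]$ contain $j$, and the same count gives a non-failing such $b$ with $j\in\rho_b$. From $i-\Lambda\le j-q\le i$ we get $b\in[i-\Lambda+1,i+\Lambda]$, so $|a-b|\le2\Lambda$. Then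
\[
|W_a\cap W_b|\ge q-1-2\Lambda>q/4\ge|W_a\setminus\rho_a|+|W_b\setminus\rho_b| ,
\]
so $\rho_a\cap\rho_b\ne\emptyset$. Thus $\rho_a\cup\rho_b$ is an interval of $\sigma_{V_0}$ containing $i$ and $j$, of size at most $|W_a\cup W_b|=q-1+|a-b|\le q-1+2\Lambda$.
\end{proof}

\subsection{Counting very long bad edges}

Let $\ell=q-y$; by \eqref{eq:y}, $\ell\ge2q/3\geq 2$. Call an edge of $D[V']$ \emph{very long} if its $\sigma'$-length is at least $\ell$. The threshold is lowered from $q$ by $y$ because removing the strays can shorten edges by that much.

\begin{lemma}\label{lem:manybad}
At least $q/2$ very long edges are bad.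
\end{lemma}

\begin{proof}
In this proof we subtract $q$ from all vertices and window indices, so that $I=[2q]$. The windows meeting $I$ are full and have the form $\{a+1,\dots,a+q-1\}$ with $2-q\le a\le2q-1$. The $q+2$ windows with $0\le a\le q+1$ lie inside $I$; call them \emph{inner}. The others meet $I$ in sets of sizes $1,\dots,q-2$, each size occurring twice. For $v\in I$ let $\varphi(v)$ be the number of inner windows containing $v$, and $\deg_I(v)$ the degree of $v$ in $D[I]$.

\emph{Supply.} For an inner window, $|W_a\cap V'|+1-\ell=y-|W_a\cap Y|\ge0$. By Lemma~\ref{lem:good}(iii) the number of good very long edges is at most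
\[
\sum_{a\ \mathrm{inner}}\bigl(y-|W_a\cap Y|\bigr)+2\sum_{z=1}^{q-2}(z+1-\ell)^+=(q+2)y-\sum_{v\in Y}\varphi(v)+y(y-1),
\]
since the positive terms of the last sum are $1,\dots,y-1$.

\emph{Demand.} Exactly $2q-y-d$ pairs of $V'$ have $\sigma'$-distance $d$, for $d<\ell$. So the number of very long edges is at least
\[
\sum_{d=1}^q(2q-d)-\sum_{v\in Y}\deg_I(v)-\sum_{d=1}^{\ell-1}(2q-y-d)
=(y+1)q+\frac{y(y+1)}2+(\ell-1)y-\sum_{v\in Y}\deg_I(v),
\]
where we used $\sum_{d=\ell}^q(2q-d)=(y+1)q+\sum_{z=0}^yz$.

\emph{The effect of a stray.} We have $\deg_I(v)-\varphi(v)\le q$. Indeed, $\varphi(v)$ is the size of $[v-q+1,v-1]\cap[0,q+1]$. For $v\le q$ this set contains $[1,v-1]$ and $\deg_I(v)=q+(v-1)$. For $v\ge q+1$ it contains $[v-q+1,q]$, of size $2q-v$, and $\deg_I(v)=q+(2q-v)$.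

Subtracting supply from demand, and using $qy-(\ell-1)y=y(y+1)$, we find that the number of bad very long edges is at least
\[
(y+1)q+\frac{y(y+1)}2-y(y+1)-(q+2)y-y(y-1)=q-\frac32y(y+1),
\]
which is at least $q/2$ by \eqref{eq:y}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:many}]
We show that fewer than $q/2$ very long edges are bad. Fix a bad color and view its very long edges as intervals of $\sigma'$. Two inclusion-maximal ones neither cross nor are nested, so their interiors are disjoint. Their number times $\ell$ is therefore less than $|V'|\le2q$, and since $\ell\ge2q/3$ there are at most two of them. A maximal edge of length $L$ spans $L+1$ points, so by Lemmas~\ref{lem:long} and~\ref{lem:short} it contains, itself included, at most $L+1-\ell\le2\Lambda+y-1$ very long edges of its color. The at most $2t$ bad colors thus have fewer than $4t(2\Lambda+y)$ very long edges in total, and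
\[
8t(2\Lambda+y)\le8t\bigl(160t\sqrt q+256t+0.4\sqrt q\bigr)\le1283.2\,t^2\sqrt q+2048\,t^2\le1300\,t^2\sqrt q=q ,
\]
because $16.8\sqrt q\ge16.8\cdot1300>2048$. This contradicts Lemma~\ref{lem:manybad}. Hence $\operatorname{sn}_{\mathrm f}(G)\ge k+t+1$, and $G^+$ has the required properties by Lemma~\ref{lem:sn}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BK}
Bernhart and Kainen, 1979.

\bibitem{FSL}
\emph{Forest Stack Layouts},
\texttt{https://i11www.iti.kit.edu/\_media/teaching/theses/ba-scherzer-22.pdf}

\end{thebibliography}
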